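# A precompact group without convergent sequences that is not closed in any product of countably compact groups

## The guess that only convergent sequences stand in the way

The answer one would first guess to the question below is "yes, at least in some model of set theory". The first half of this talk explains why that guess is tempting and tests it. The second half shows that it is wrong, in ZFC.

The question is Open Problem 9.12.1 in "Topological Groups and Related Structures". Is it consistent with ZFC that every precompact (Abelian) topological group without non-trivial convergent sequences is topologically isomorphic to a closed subgroup of the product of a family of countably compact (Abelian) topological groups? There are two versions, with and without the word "Abelian".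

Here are the terms. All topological groups are Hausdorff, and products carry the Tychonoff topology. A topological group $G$ is *precompact* if for every neighborhood $U$ of the identity there is a finite $F\subseteq G$ with $G=FU$. A space is *countably compact* if every countable open cover has a finite subcover. A convergent sequence is *non-trivial* if it is not eventually constant. A point $y$ is an *accumulation point* of a sequence $(z_n)$ if every neighborhood of $y$ contains $z_n$ for infinitely many $n$.

For example, $\mathbb Q/\mathbb Z$ with the topology of the circle $\mathbb T=\mathbb R/\mathbb Z$ is precompact: given an open arc $U$ around $0$, finitely many rational translates of $U$ cover the circle. A countably compact group need not be compact. Let $\mathbb Z_2=\{0,1\}$ and let $\Sigma\subseteq\mathbb Z_2^{\omega_1}$ be the subgroup of elements with countable support. A sequence in $\Sigma$ lives on one countable set $C$ of coordinates, and $\mathbb Z_2^{C}$ is compact, so the sequence has an accumulation point in $\Sigma$. But $\Sigma$ is dense in $\mathbb Z_2^{\omega_1}$ and not equal to it, so it is not compact. Here I used the working form of countable compactness, which we now prove.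

**Lemma 1.** A Hausdorff space is countably compact if and only if every sequence in it has an accumulation point in it.

*Proof.* Suppose $(z_n)$ has no accumulation point. Each point has a neighborhood that contains $z_n$ for only finitely many $n$, so it lies outside $\overline{\{z_n:n\ge N\}}$ for large $N$. The complements of these closures, $N\in\omega$, therefore form an increasing open cover. None of them is the whole space, since the $N$-th misses $z_N$, so there is no finite subcover. Conversely, let $\{U_n\}$ be a countable open cover without finite subcover, and pick $z_n\notin U_0\cup\dots\cup U_n$. Any point $y$ lies in some $U_k$, and $U_k$ contains $z_n$ only if $n<k$. So $y$ is not an accumulation point. $\square$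

**Lemma 2.** Every countably compact group $H$ is precompact.

*Proof.* If not, there are a neighborhood $U$ of $e$ and points $x_n\in H$ with $x_n\notin\bigcup_{m<n}x_mU$. Take a symmetric neighborhood $V$ of $e$ with $V^2\subseteq U$. If $x_m,x_n\in yV$ with $m<n$, then $x_m^{-1}x_n\in V^{-1}V=V^2\subseteq U$, so $x_n\in x_mU$, a contradiction. Hence each $yV$ contains $x_n$ for at most one $n$, and $(x_n)$ has no accumulation point, against Lemma 1. $\square$

We also need two textbook facts (Weil, Raikov). A precompact group is a dense topological subgroup of a compact group, unique up to isomorphism, called its *completion*; conversely, every subgroup of a compact group is precompact. A continuous homomorphism from a dense subgroup of a compact group $K$ to a compact group extends to a continuous homomorphism on $K$. For instance, the completion of $\mathbb Q/\mathbb Z$ is $\mathbb T$.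

Now test the guess.

*Finite groups, and more generally countably compact groups.* The answer is yes: the group is a closed subgroup of a product with one factor.

*The group $\mathbb Q/\mathbb Z$.* Suppose $\varphi=(p_i):\mathbb Q/\mathbb Z\to\prod_iH_i$ is an embedding onto a closed subgroup, with all $H_i$ countably compact. Choose rationals $g_n\to x$ in $\mathbb T$ with $x$ irrational. Let $K_i$ be the completion of $H_i$ (it exists by Lemma 2), and extend $p_i$ to $\hat p_i:\mathbb T\to K_i$. Then $p_i(g_n)\to\hat p_i(x)$ in $K_i$. The sequence $(p_i(g_n))_n$ has an accumulation point in $H_i$, and in a Hausdorff space a convergent sequence accumulates only at its limit. So $\hat p_i(x)\in H_i$ for all $i$, and $\varphi(g_n)$ converges in $\prod H_i$. The image is closed, so the limit is $\varphi(g)$ for some $g$, hence $g_n\to g$ in $\mathbb Q/\mathbb Z$, which contradicts $g_n\to x\ne g$. So the embedding fails. But the hypothesis fails too: $1/n\to0$ is a non-trivial convergent sequence.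

*Infinite metrizable precompact groups.* They never satisfy the hypothesis. An infinite precompact group is not discrete (take $U=\{e\}$ in the definition), and in a non-discrete metrizable group some sequence of elements different from $e$ converges to $e$.

The argument for $\mathbb Q/\mathbb Z$ is general, and the next lemma is the real reason for the guess.

**Lemma 3.** Let $G$ be a precompact group with completion $K$.

(a) If $G$ is topologically isomorphic to a closed subgroup of a product of countably compact groups, then $G$ is sequentially closed in $K$: limits in $K$ of sequences from $G$ lie in $G$.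

(b) If $G$ has no non-trivial convergent sequences, then every sequence in $G$ that converges in $K$ is eventually constant. In particular $G$ is sequentially closed in $K$.

*Proof.* (a) Let $g_n\in G$ with $g_n\to x\in K$. Repeat the argument above with $\mathbb T$ replaced by $K$: it gives $g\in G$ with $g_n\to g$, so $x=g\in G$. (b) If $g_n\to y\in K$, then $g_n^{-1}g_{n+1}\to y^{-1}y=e$. This is a sequence in $G$ that converges in $G$, so it is eventually constant, with value $e$. Thus $g_{n+1}=g_n$ for all large $n$. $\square$

So the visible obstruction to a closed embedding is a sequence of $G$ that converges to a point outside $G$, and the hypothesis of the question removes it. Here is an infinite group on which to watch this.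

*The group of finite subsets of $\omega$ with all its characters.* Let $E$ be the set of finite subsets of $\omega$ under symmetric difference, a *Boolean* group (every element has order at most $2$). Each $u:\omega\to\mathbb Z_2$ gives a homomorphism $s\mapsto\sum_{k\in s}u(k)$. Embed $E$ in $\mathbb Z_2^{\,\mathbb Z_2^\omega}$ by evaluating at all $u$ and let $K$ be the closure. Suppose $s_l\to0$ with all $s_l\ne\emptyset$. Taking $u=1_{\{k\}}$ shows that each $k$ lies in only finitely many $s_l$. After passing to a subsequence the $s_l$ are pairwise disjoint. Pick $k_l\in s_l$ and let $u=1_{\{k_l:l\in\omega\}}$: every $s_l$ has value $1$ at $u$, a contradiction. By translation, $E$ has no non-trivial convergent sequences. Moreover, the sequence of singletons $\{k\}$ has several accumulation points in $K$. If $M\subseteq\omega$ is infinite with infinite complement, the singletons with $k\in M$ accumulate at a point with value $1$ at $1_M$, and the others accumulate at a point with value $0$ there. So a countably compact group between $E$ and $K$ has to contain some accumulation point of this sequence, but no particular one is imposed by this remark. I do not decide here whether $E$ embeds as required; the test only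 fails to contradict the guess.

Nevertheless, the guess is wrong. The theorem that answers the question produces a countable Boolean group in ZFC.

**Answer to Open Problem 9.12.1.** No, in both versions. ZFC proves that there is a countable Boolean (hence Abelian) precompact group without non-trivial convergent sequences that is not topologically isomorphic to a closed subgroup of any product of countably compact groups, Abelian or not. So both statements are refuted in ZFC, and neither is consistent with ZFC (assuming that ZFC itself is consistent).

This is Theorem 1 below. Theorem 2 goes further: every infinite Abelian group carries a topology with these properties.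

## Closed embeddings and countably compact subgroups of the completion

The question mentions arbitrary families of countably compact groups. The following criterion moves everything inside the single compact group $K$: a precompact group $G$ with completion $K$ is a closed subgroup of a product of countably compact groups if and only if $G$ is an intersection of countably compact subgroups of $K$.

**Proposition 1.** Let $G$ be a dense subgroup of a compact group $K$. The following are equivalent:

1. $G$ is topologically isomorphic to a closed subgroup of a product of countably compact groups;
2. for every $x\in K\setminus G$ there is a countably compact subgroup $L$ with $G\le L\le K$ and $x\notin L$.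

*Proof of (1)⇒(2).* The plan is to pull the factors back to $K$. Let $\varphi=(p_i)_{i\in I}:G\to\prod_iH_i$ be a topological isomorphism onto a closed subgroup, with all $H_i$ countably compact. Let $K_i$ be the completion of $H_i$ (Lemma 2), let $\hat p_i:K\to K_i$ be the continuous extension of $p_i$, and put $L_i=\hat p_i^{-1}(H_i)$, a subgroup of $K$ that contains $G$.

First, $L_i$ is countably compact. Let $(z_n)$ be a sequence in $L_i$ and let $h\in H_i$ be an accumulation point of $(\hat p_i(z_n))$. Put $Z_N=\overline{\{z_n:n\ge N\}}$, closure in $K$. The set $\hat p_i(Z_N)$ is compact, hence closed in $K_i$, and it contains $\hat p_i(z_n)$ for all $n\ge N$. So $h\in\hat p_i(Z_N)$. Therefore the sets $Z_N\cap\hat p_i^{-1}(h)$ are non-empty, compact and decreasing, and some $z$ lies in all of them. Every neighborhood of $z$ meets every tail of $(z_n)$, so $z$ is an accumulation point of $(z_n)$; and $\hat p_i(z)=h\in H_i$ gives $z\in L_i$.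

Second, $\bigcap_iL_i=G$. Let $x\in\bigcap_iL_i$ and let $(g_\alpha)$ be a net in $G$ with $g_\alpha\to x$. Then $\varphi(g_\alpha)\to(\hat p_i(x))_i$, and this point lies in $\prod_iH_i$. Since $\varphi(G)$ is closed there, the point is $\varphi(g)$ for some $g\in G$. Since $\varphi$ is an embedding, $g_\alpha\to g$, so $x=g\in G$. Hence each $x\in K\setminus G$ is missed by some $L_i$.

*Proof of (2)⇒(1).* Now the subgroups themselves serve as factors. Let $\{L_i\}$ be the family of all countably compact subgroups of $K$ that contain $G$. It is non-empty because $K$ belongs to it, and $\bigcap_iL_i=G$ by (2). The diagonal map $\Delta:G\to\prod_iL_i$, $\Delta(g)=(g)_i$, is a topological embedding. If $\Delta(g_\alpha)\to(l_i)_i$, then $g_\alpha\to l_i$ in $K$ for every $i$, so all $l_i$ equal one point $l$. This $l$ lies in $\bigcap_iL_i=G$, and the limit is $\Delta(l)$. So $\Delta(G)$ is closed. $\square$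

If $G$ is Abelian, then so is $K$, and so are all the groups $L$. Thus for Abelian $G$ it does not matter whether the countably compact factors are required to be Abelian. The two versions of the question will be settled by the same group.

## Adding accumulation points one at a time, and where this stops

Let us try to prove the guess through Proposition 1. Given $x\in K\setminus G$, we want a countably compact $L\ge G$ that avoids $x$. A sensible approach: run through the sequences, add for each an accumulation point, and choose it so that $x$ stays out of the group generated. For sequences in $G$ this works.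

**Lemma 4.** Let $G$ be a countable Boolean precompact group without non-trivial convergent sequences, with completion $K$. Every injective sequence $(g_n)$ in $G$ has uncountably many accumulation points in $K$. Consequently, if $G\le M\le K$ with $M$ countable and $x\in K\setminus M$, there is an accumulation point $y$ of $(g_n)$ such that $x$ is not in the group generated by $M\cup\{y\}$.

*Proof.* Let $A$ be the set of accumulation points. It is non-empty by compactness of $K$, and closed, since an open set that contains $g_n$ for only finitely many $n$ is disjoint from $A$. Suppose $A$ has an isolated point $y$. By regularity there is an open $W\ni y$ with $\overline W\cap A=\{y\}$. The terms $g_n$ in $W$ form a subsequence whose accumulation points all lie in $\overline W\cap A=\{y\}$. This subsequence converges to $y$: otherwise infinitely many of its terms lie outside some open neighborhood $O$ of $y$ and accumulate in the compact set $K\setminus O$. By Lemma 3(b) the subsequence is eventually constant, against injectivity. So $A$ is a non-empty compact Hausdorff space without isolated points. If $A$ were countable, it would be a countable union of nowhere dense closed sets, its points, against the Baire category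 theorem. So $A$ is uncountable.

For the second claim, $K$ is Boolean, because $2k=0$ holds on the dense subgroup $G$. So $M\cup\{y\}$ generates $M\cup(y+M)$, which contains $x$ only if $y\in x+M$. The set $x+M$ is countable, and $A$ is not. $\square$

So, given countably many injective sequences in $G$, we can add accumulation points $y_0,y_1,y_2,\dots$ one after the other and keep $x$ out of the group they generate together with $G$. The approach stops at the next stage. The group $L$ must also contain an accumulation point of the sequence $(y_n)$ of *new* points. Lemma 4 says nothing about it, because its proof used Lemma 3(b), which concerns sequences in $G$. If $(y_n)$ happens to converge to $x$, its only accumulation point is $x$, and $L$ must contain $x$.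

This also tells us how to look for a counterexample. One sequence from $G$ cannot force a point outside $G$ into $L$ by converging to it, by Lemma 3(b). But a double sequence might. We want elements $f(n,m)\in G$ and a point $x\in K\setminus G$ such that *whichever* accumulation points $y_n$ of the rows $(f(n,m))_m$ are chosen, one has $y_n\to x$. Countable compactness, used twice, then forces $x\in L$.

## Which exceptional sets of a double sequence to allow

Take for $f(n,m)$ free generators of a Boolean group. Let $B$ be the group of finite subsets of $\omega\times\omega$ under symmetric difference. A homomorphism $B\to\mathbb Z_2$ is determined by an arbitrary function $u:\omega\times\omega\to\mathbb Z_2$, namely $s\mapsto\sum_{z\in s}u(z)$. The only decision is which functions $u$ are declared continuous. Each of them should have a preferred value $w(u)$, taken outside an exceptional set, and the forced point will be $x(u)=w(u)$.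

Suppose we fix an ideal $\mathcal I$ of subsets of $\omega\times\omega$ (closed under subsets and finite unions, containing the finite sets, not containing $\omega\times\omega$) and admit those $u$ for which some $w$ has $\{z:u(z)\ne w\}\in\mathcal I$. Write $f(z)$ for the element $\{z\}$ of $B$, regarded as a function of $u$, so $f(z)(u)=u(z)$. Three choices fail, in the following ways.

- $\mathcal I$ = the finite sets. For any enumeration $(z_j)$ of $\omega\times\omega$ and each admitted $u$, $u(z_j)=w(u)$ for all large $j$. So $f(z_j)\to x$, and $f(z_j)+f(z_{j+1})\to0$ is a non-trivial convergent sequence of the group.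
- $\mathcal I$ = the sets contained in finitely many rows $\{n\}\times\omega$. Then $u(n,0)=w(u)$ for all large $n$, and $f(n,0)+f(n+1,0)\to0$ as $n\to\infty$.
- $\mathcal I$ = the sets all of whose rows are finite. Then $u(0,m)=w(u)$ for all large $m$, and $f(0,m)+f(0,m+1)\to0$ as $m\to\infty$.

At the other extreme, admitting all $u$ gives the group $E$ of the first section (with $\omega\times\omega$ in place of $\omega$), which has no preferred values. We therefore combine the last two ideals of the list.

**Definition.** A set $P\subseteq\omega\times\omega$ is *thin* if for all but finitely many $n$ the row $\{m:(n,m)\in P\}$ is finite.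

A single row is thin; a column $\omega\times\{m\}$ is thin, with one point in each row; so is $\{(n,m):m\le n\}$. The set $\{(n,m):m\text{ even}\}$ is not thin.

**Lemma 5.** The thin sets form an ideal that contains all finite sets, and $\omega\times\omega$ is not thin. Every infinite $S\subseteq\omega\times\omega$ contains an infinite thin subset.

*Proof.* Subsets of thin sets are thin. If $P$ and $Q$ are thin, then outside finitely many $n$ both rows are finite, hence so is the row of $P\cup Q$. Finite sets are thin, and every row of $\omega\times\omega$ is infinite. If $S$ has infinitely many points in one row, take those points. Otherwise $S$ meets infinitely many rows, and we take one point from each. $\square$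

The second statement of Lemma 5 will exclude convergent sequences, and the definition of "thin" is exactly what makes the twofold limit work.

## The countable Boolean example

**The group.** Let $X$ be the set of all $u:\omega\times\omega\to\mathbb Z_2$ for which there is $w\in\mathbb Z_2$ with $\{z:u(z)\ne w\}$ thin. Such $w=w(u)$ is unique: if both $0$ and $1$ served, $\omega\times\omega$ would be a union of two thin sets. Define
$$\iota:B\to\mathbb Z_2^X,\qquad \iota(s)(u)=\sum_{z\in s}u(z).\tag{1}$$
This is a homomorphism, because in $\iota(s)(u)+\iota(t)(u)$ the points of $s\cap t$ are counted twice. It is injective: if $z\in s$, then $1_{\{z\}}\in X$ and $\iota(s)(1_{\{z\}})=1$. Let $G=\iota(B)$ with the topology inherited from $\mathbb Z_2^X$, and let $K=\overline G$. Then $G$ is a countable Hausdorff Boolean group, precompact as a subgroup of a compact group, and its completion is $K$. Write $f(z)=\iota(\{z\})$, so $f(z)(u)=u(z)$.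

**Theorem 1 (ZFC).** $G$ has no non-trivial convergent sequences, and $G$ is not topologically isomorphic to a closed subgroup of a product of countably compact groups.

**Step 1: no non-trivial convergent sequences.** We imitate the argument for $E$, but must make sure that the test function is in $X$. Suppose there is a non-trivial convergent sequence. Infinitely many of its terms differ from its limit. Translating by the limit and passing to a subsequence, we get non-empty $s_l\in B$ with $\iota(s_l)\to0$. For each $z$, evaluating at $1_{\{z\}}\in X$ gives $z\notin s_l$ for all large $l$. Since each $s_l$ is finite, we may pass to a subsequence and assume that the $s_l$ are pairwise disjoint. Pick $z_l\in s_l$. By Lemma 5 the infinite set $\{z_l:l\in\omega\}$ contains an infinite thin set $P$, and $u=1_P$ is in $X$ with $w(u)=0$. If $z_l\in P$, then $s_l\cap P=\{z_l\}$, because the other points of $P$ lie in other sets $s_{l'}$. So $\iota(s_l)(u)=1$. This happens for infinitely many $l$ and contradicts $\iota(s_l)\to0$.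

**Step 2: the candidate point lies outside $G$.** Define $x\in\mathbb Z_2^X$ by $x(u)=w(u)$. Let $s\in B$ and let $u$ be the characteristic function of $(\omega\times\omega)\setminus s$. Then $u\ne1$ only on the finite set $s$, so $u\in X$ and $w(u)=1$, while $\iota(s)(u)=0$. Hence $x\ne\iota(s)$, for every $s$.

**Step 3: every countably compact $L$ with $G\le L\le K$ contains $x$, and $x\in K$.** This is the double limit. Let $L$ be such a subgroup. For each $n$ the sequence $(f(n,m))_m$ has an accumulation point $y_n\in L$. Fix $u\in X$. Since $\{z:u(z)\ne w(u)\}$ is thin, there is $n_0$ such that for each $n\ge n_0$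
$$f(n,m)(u)=u(n,m)=w(u)\quad\text{for all but finitely many } m.$$
The coordinate $y\mapsto y(u)$ is continuous into a discrete space, so $y_n(u)=w(u)$ for all $n\ge n_0$. As $u$ was arbitrary, $y_n\to x$ in $\mathbb Z_2^X$. The sequence $(y_n)$ has an accumulation point in $L$, and this must be its limit $x$. So $x\in L$. Taking $L=K$, which is compact, we see that $x\in K$.

**Step 4: conclusion.** By Steps 2 and 3, condition (2) of Proposition 1 fails for $x\in K\setminus G$. So condition (1) fails. $\square$

Both versions of the question are now answered negatively: the Abelian group $G$ exists in ZFC, and it is not closed in any product of countably compact groups, Abelian or not. A non-commutative example is $G\times F$ with $F$ a finite non-Abelian group. It is precompact. It has no non-trivial convergent sequences, because a convergent sequence is eventually constant in the discrete coordinate $F$ and eventually constant in $G$. It contains $G\cong G\times\{e\}$ as a closed subgroup, so if it were closed in a product of countably compact groups, $G$ would be too.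

Compare this with Lemma 3. Being sequentially closed in the completion is necessary for a closed embedding, and $G$ satisfies it by Lemma 3(b). So the necessary condition is not sufficient, in ZFC, even for countable Boolean groups.

## Circle-valued characters with limits along thin sets

No special feature of Boolean groups is needed. The stronger statement is the following.

**Theorem 2 (ZFC).** Every infinite Abelian group $A$ admits a Hausdorff precompact group topology without non-trivial convergent sequences such that $A$ is not topologically isomorphic to a closed subgroup of any product of countably compact groups.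

"Infinite" cannot be dropped: a finite Hausdorff group is compact, so it is itself a countably compact group. Thus an Abelian group carries such a topology if and only if it is infinite.

The plan is to find in $A$ a subgroup $B$ from a short list, to topologize $B$ in the manner of Theorem 1, and to extend the topology to $A$ so that $B$ is closed. This section says what "in the manner of Theorem 1" means when there are no free generators of order $2$.

For $t\in\mathbb T$ let $\|t\|$ be the distance from $t$ to $0$. Fix a bijection $j\mapsto z_j$ of $\omega$ onto $\omega\times\omega$, and call $J\subseteq\omega$ thin if $\{z_j:j\in J\}$ is thin. Lemma 5 holds for these sets as well.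

**Definition.** For $\theta:\omega\to\mathbb T$ and $w\in\mathbb T$ write $\theta(j)\Rightarrow w$ if for each $\varepsilon>0$ the set $\{j:\|\theta(j)-w\|\ge\varepsilon\}$ is thin.

For instance, if $\theta(j)=\frac12$ whenever $z_j$ is in row $0$ or in column $0$, and $\theta(j)=0$ otherwise, then $\theta(j)\Rightarrow0$, although $\theta(j)\not\to0$. Such limits are unique: if $w\ne w'$ both served, then with $\varepsilon=\frac12\|w-w'\|$ the two exceptional sets would cover $\omega$, which is not thin. They are additive, because
$$\{j:\|\theta(j)+\theta'(j)-w-w'\|\ge\varepsilon\}\subseteq\{j:\|\theta(j)-w\|\ge\tfrac\varepsilon2\}\cup\{j:\|\theta'(j)-w'\|\ge\tfrac\varepsilon2\},$$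
and $\theta(j)\Rightarrow w$ implies $-\theta(j)\Rightarrow-w$. Moreover,
$$\text{if } P \text{ is thin and } \theta(j)\to w \text{ as } j\to\infty,\ j\notin P,\ \text{ then } \theta(j)\Rightarrow w,\tag{2}$$
since each exceptional set is contained in the union of $P$ and a finite set.

**Definition.** For an Abelian group $B$ and $q=(q_j)_{j\in\omega}\in B^\omega$, let $X_q$ be the set of all $\chi\in\mathrm{Hom}(B,\mathbb T)$ with $\chi(q_j)\Rightarrow w(\chi)$ for some $w(\chi)\in\mathbb T$. Let $\tau_q$ be the group topology on $B$ induced by the map $B\to\mathbb T^{X_q}$, $s\mapsto(\chi(s))_{\chi\in X_q}$.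

By additivity $X_q$ is a group. Theorem 1 is the case where $B$ is the group of finite subsets of $\omega\times\omega$ and $q_j=\{z_j\}$: all characters take values in $\{0,\frac12\}\cong\mathbb Z_2$, and $\chi(q_j)\Rightarrow w$ means that $w\in\{0,\frac12\}$ and $\chi(q_j)=w$ outside a thin set.

**Lemma 6.** Suppose that

(i) for every sequence $(s_l)$ of non-zero elements of $B$ there is $\chi\in X_q$ with $\chi(s_l)\not\to0$;

(ii) for every $s\in B$ there is $\chi\in X_q$ with $\chi(s)\ne w(\chi)$.

Then $(B,\tau_q)$ is Hausdorff, precompact, without non-trivial convergent sequences, and not topologically isomorphic to a closed subgroup of a product of countably compact groups.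

*Proof.* Condition (i) plays the role of Step 1 of Theorem 1, and (ii) that of Step 2. By (i) for constant sequences, the map $B\to\mathbb T^{X_q}$ is injective. So $\tau_q$ is Hausdorff and precompact, and we regard $B\subseteq K=\overline B\subseteq\mathbb T^{X_q}$. A non-trivial convergent sequence would, after translation and passing to a subsequence, give non-zero $s_l\to0$, hence $\chi(s_l)\to0$ for all $\chi\in X_q$, against (i).

Let $x\in\mathbb T^{X_q}$ be the point $x(\chi)=w(\chi)$. By (ii), $x\notin B$. Let $L$ be a countably compact subgroup with $B\le L\le K$. Write $q_{(n,m)}=q_j$ if $z_j=(n,m)$, and let $y_n\in L$ be an accumulation point of $(q_{(n,m)})_m$. Let $\chi\in X_q$ and $\varepsilon>0$. Since $\{j:\|\chi(q_j)-w(\chi)\|\ge\varepsilon\}$ is thin, for all but finitely many $n$ we have $\|\chi(q_{(n,m)})-w(\chi)\|<\varepsilon$ for all but finitely many $m$. For these $n$, continuity of the coordinate $\chi$ gives $\|y_n(\chi)-w(\chi)\|\le\varepsilon$. So $y_n\to x$. The sequence $(y_n)$ has an accumulation point in $L$, which must be $x$, so $x\in L$. With $L=K$ we see $x\in K$. So condition (2) of Proposition 1 fails for $x\in K\setminus B$. $\square$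

## Sums of cyclic groups of prime order, the integers, and quasicyclic groups

**Lemma 7.** For each of the following groups $B$ there is $q$ satisfying (i) and (ii) of Lemma 6:

(a) $B=\bigoplus_{i\in\omega}\mathbb Z(p_i)$, where $(p_i)$ is a sequence of primes that is constant or strictly increasing;

(b) $B=\mathbb Z$;

(c) $B=\mathbb Z(p^\infty)$, $p$ prime.

In each proof of (i) we let $(s_l)$ be a sequence of non-zero elements and suppose, for contradiction, that $\chi(s_l)\to0$ for all $\chi\in X_q$. This assumption is inherited by subsequences, so we may pass to subsequences freely. The pattern is always the same: characters with finite data force the $s_l$ to move off to infinity. Then we build one character whose data sit on a thin set and which keeps $\|\chi(s_l)\|$ away from $0$.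

### Sums of cyclic groups of prime order

Let $q_i=e_i$ be the generator of the $i$-th summand. A character of $B$ is an arbitrary sequence $(\theta_i)$ with $\theta_i=\chi(e_i)\in\frac1{p_i}\mathbb Z/\mathbb Z$. Those with only finitely many non-zero $\theta_i$ are in $X_q$ with $w=0$.

**Condition (i): the supports become disjoint.** Write $s_l=\sum_id^l_ie_i$. The character with $\theta_i=\frac1{p_i}$ and all other values $0$ takes the value $d^l_i/p_i$ at $s_l$. This tends to $0$ inside a finite group, so $d^l_ie_i=0$ for all large $l$. Hence each $i$ is in the support of only finitely many $s_l$. Passing to a subsequence, we may assume that the (finite, non-empty) supports are pairwise disjoint.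

**Condition (i): one character that detects all $s_l$.** Pick $i_l\in\mathrm{supp}\,s_l$; these are distinct. Passing to a subsequence, assume that $\{i_l:l\in\omega\}$ is thin (Lemma 5). Let $p=p_{i_l}$. The group $\frac1p\mathbb Z/\mathbb Z$ contains $\lfloor p/2\rfloor/p\in[\frac13,\frac12]$ (this is $\frac12$ for $p=2$ and $\frac12-\frac1{2p}\ge\frac13$ for $p\ge3$). Multiplication by $d^l_{i_l}$, which is not divisible by $p$, is a bijection of this group. So we can choose $\theta_{i_l}$ with $\|d^l_{i_l}\theta_{i_l}\|\ge\frac14$. Put $\theta_i=0$ for the other $i$. By (2), $\chi\in X_q$ with $w(\chi)=0$. The only index of $\mathrm{supp}\,s_l$ in $\{i_{l'}\}$ is $i_l$, by disjointness. So $\|\chi(s_l)\|=\|d^l_{i_l}\theta_{i_l}\|\ge\frac14$ for all $l$, a contradiction.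

**Condition (ii).** If $s\ne0$, some character with finite support has $\chi(s)\ne0=w(\chi)$. If $s=0$, let $\theta_i=\lfloor p_i/2\rfloor/p_i$. This sequence is constant and non-zero, or it converges to $\frac12$. So $\chi\in X_q$ and $w(\chi)\ne0=\chi(0)$.

### The integers

In $\mathbb Z$ the values of a character at different elements cannot be prescribed independently: every character is $\chi_t(s)=st$ for one $t\in\mathbb T$. We choose a sequence $q_j$ along which one digit of $t$ governs essentially one value $q_jt$. Let
$$q_0=1,\qquad q_{j+1}=r_jq_j,\qquad r_j=j+4,$$
so the sequence begins $1,4,20,120,\dots$. The growth of the ratios matters. For comparison, if $q_j$ were $2^j$, an ordinary limit $w$ of $2^jt$ would satisfy $w=2w$, hence $w=0$, and we shall need characters with $w\ne0$.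

Write $t\in X_q$ for $\chi_t\in X_q$. Since $q_j/q_k\in\mathbb Z$ for $j\ge k$, each $1/q_k$ is in $X_q$ with $w=0$. Since $q_{i+1}\ge4q_i$, we have
$$\sum_{i\ge j}\frac1{q_i}\le\frac43\cdot\frac1{q_j}\le\frac2{q_j}.\tag{3}$$

**Condition (i): divisibility and normalization of $s_l$.** Use $t=1/q_k$: the values $s_l/q_k$ tend to $0$ inside the finite group $\frac1{q_k}\mathbb Z/\mathbb Z$, so $q_k\mid s_l$ for all large $l$. As $s_l\ne0$, this gives $|s_l|\to\infty$. Let $J_l$ be the unique $j$ with
$$\frac{q_j}2\le|s_l|<\frac{q_{j+1}}2;$$
it exists since $|s_l|\ge1>q_0/2$. Then $J_l\to\infty$. By Lemma 5 and by thinning out further, we may pass to a subsequence such that $\{J_l:l\in\omega\}$ is thin, $J_{l+1}\ge J_l+3$ for all $l$, and $q_{J_l+1}$ divides $s_{l+1},s_{l+2},\dots$ for all $l$.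

**Condition (i): the digits of $t$.** Put $\rho_l=|s_l|/q_{J_l+1}\in[\frac1{2r_{J_l}},\frac12)$, and let $\varepsilon_l$ be the least positive integer with $\varepsilon_l\rho_l\ge\frac14$. If $\varepsilon_l=1$, then $\varepsilon_l\rho_l<\frac12$. If $\varepsilon_l>1$, then $(\varepsilon_l-1)\rho_l<\frac14$, so $\varepsilon_l\rho_l<\frac14+\frac12$. In both cases $\varepsilon_l\rho_l\in[\frac14,\frac34)$, so $\|\varepsilon_l\rho_l\|\ge\frac14$. Also $\lceil r_{J_l}/2\rceil\rho_l\ge\frac14$, so $\varepsilon_l\le\lceil r_{J_l}/2\rceil\le r_{J_l}$ and
$$\frac{\varepsilon_l}{q_{J_l+1}}\le\frac{r_{J_l}}{q_{J_l+1}}=\frac1{q_{J_l}}.\tag{4}$$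
Put $t=\sum_l\varepsilon_l/q_{J_l+1}$; the series converges by (4) and (3).

**Condition (i): $t\in X_q$.** Let $j\notin\{J_l\}$ and expand $q_jt=\sum_l\varepsilon_lq_j/q_{J_l+1}$. If $J_l<j$, then $J_l+1\le j$ and the term is an integer. The terms with $J_l>j$ contribute in total at most
$$\sum_{J_l>j}\frac{q_j}{q_{J_l}}\le q_j\sum_{i\ge j+1}\frac1{q_i}\le\frac{2q_j}{q_{j+1}}=\frac2{r_j}\to0,$$
by (4) and (3). So $q_jt\to0$ in $\mathbb T$ as $j\to\infty$ outside the thin set $\{J_l\}$, and (2) gives $t\in X_q$ with $w=0$.

**Condition (i): $s_lt\not\to0$.** In $s_lt=\sum_{l'}s_l\varepsilon_{l'}/q_{J_{l'}+1}$ the terms with $l'<l$ are integers, since $q_{J_{l'}+1}\mid s_l$. The term with $l'=l$ is $\pm\varepsilon_l\rho_l$ and has norm at least $\frac14$. The terms with $l'>l$ have total absolute value at most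
$$|s_l|\sum_{l'>l}\frac1{q_{J_{l'}}}\le\frac{2|s_l|}{q_{J_{l+1}}}\le\frac{q_{J_l+1}}{q_{J_l+3}}\le\frac1{16},$$
by (4), (3), the inequality $2|s_l|<q_{J_l+1}$, and $J_{l+1}\ge J_l+3$. So $\|s_lt\|\ge\frac14-\frac1{16}$ for all $l$, a contradiction.

**Condition (ii).** If $s\ne0$, take $t=1/q_k$ with $q_k>|s|$: then $st\ne0=w$. If $s=0$, take $t=\sum_i\lfloor r_i/2\rfloor/q_{i+1}$. In $q_jt$ the terms with $i<j$ are integers, and the term with $i=j$ is $\lfloor r_j/2\rfloor/r_j$. Since $\lfloor r_i/2\rfloor/q_{i+1}\le\frac12\cdot\frac1{q_i}$, the terms with $i>j$ sum to at most $\frac12q_j\sum_{i\ge j+1}\frac1{q_i}\le q_j/q_{j+1}=1/r_j\to0$. Since $\lfloor r_j/2\rfloor/r_j\to\frac12$, we get $q_jt\to\frac12$ in $\mathbb T$. So $t\in X_q$ and $w=\frac12\ne0=\chi_t(0)$.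

### Quasicyclic groups

View $\mathbb Z(p^\infty)=\{a/p^m\}\subset\mathbb T$. A $p$-adic integer $t=\sum_id_ip^i$ with digits $0\le d_i<p$ gives the character
$$\chi_t(a/p^m)=a\sum_{i<m}d_ip^{i-m}\in\mathbb T.$$
It is well defined: replacing $a/p^m$ by $ap/p^{m+1}$ adds the integer $ad_m$, and adding to $a$ a multiple of $p^m$ changes the value by an integer. It is additive, as one sees by using a common denominator. The digits at positions $i\ge m$ do not affect the value at $a/p^m$. Also $\chi_{t+t'}=\chi_t+\chi_{t'}$.

To separate the digits we use blocks of growing length. Let $k_j=j^2$ and $q_j=p^{-k_j}$. The $j$-th block ($j\ge1$) consists of the positions $i$ with $k_{j-1}\le i<k_j$; so the blocks are $\{0\}$, $\{1,2,3\}$, $\{4,\dots,8\}$, and so on. For $j\ge1$,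
$$\text{if } d_i=0 \text{ on the } j\text{-th block, then } \chi_t(q_j)=\sum_{i<k_{j-1}}d_ip^{i-k_j}\in[0,p^{k_{j-1}-k_j}),\tag{5}$$
since $\sum_{i<k}d_ip^i\le p^k-1$. Note $p^{k_{j-1}-k_j}=p^{-(2j-1)}\to0$. Also $\chi_{p^i}(q_j)=p^{i-k_j}$ as soon as $k_j>i$, so $\chi_{p^i}(q_j)\to0$ and $\chi_{p^i}\in X_q$ with $w=0$, for every $i\ge0$.

**Condition (i): the denominators tend to infinity.** Write $s_l=a_l/p^{m_l}$ with $p\nmid a_l$ and $m_l\ge1$. If $m_l\not\to\infty$, then, as there are only finitely many elements with a given denominator, some fixed $s=a/p^m$ ($p\nmid a$, $m\ge1$) equals $s_l$ for infinitely many $l$. But $\chi_{p^{m-1}}(s)=a/p\ne0$, a contradiction. So $m_l\to\infty$. Let $J_l\ge1$ satisfy $k_{J_l-1}<m_l\le k_{J_l}$, that is, the position $m_l-1$ lies in the $J_l$-th block. Then $J_l\to\infty$. Passing to a subsequence, assume that $J_l$ is strictly increasing, hence so is $m_l$, and that $\{J_l\}$ is thin.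

**Condition (i): choosing one digit per $s_l$.** We choose recursively $d_l\in\{0,\dots,p-1\}$ and put $t_l=\sum_{l'\le l}d_{l'}p^{m_{l'}-1}$, with $t_{-1}=0$. Then
$$\chi_{t_l}(s_l)=\chi_{t_{l-1}}(s_l)+\frac{d_la_l}p.$$
As $d_l$ varies, the right side runs over a coset of $\frac1p\mathbb Z/\mathbb Z$, because $p\nmid a_l$. Such a coset meets every closed arc of length at least $\frac1p$, in particular the arc $[\frac14,\frac34]$ of length $\frac12$. So $d_l$ can be chosen with $\|\chi_{t_l}(s_l)\|\ge\frac14$. Let $t=\sum_ld_lp^{m_l-1}$.

**Condition (i): the contradiction.** For $l'>l$ the position $m_{l'}-1\ge m_l$ does not affect the value at $s_l$, so $\|\chi_t(s_l)\|=\|\chi_{t_l}(s_l)\|\ge\frac14$ for all $l$. For $j\ge1$ with $j\notin\{J_l\}$, all digits of $t$ on the $j$-th block are $0$, so (5) gives $\|\chi_t(q_j)\|\le p^{k_{j-1}-k_j}\to0$. By (2), $\chi_t\in X_q$, a contradiction.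

**Condition (ii).** If $s=a/p^m\ne0$ with $p\nmid a$ and $m\ge1$, then $\chi_{p^{m-1}}(s)=a/p\ne0=w$. If $s=0$, let $t=\sum_{i\ge1}p^{k_i-1}$. For $j\ge1$,
$$\chi_t(q_j)=\frac1p+\sum_{1\le i<j}p^{k_i-1-k_j}.$$
The positions $k_i-1$ with $i<j$ are distinct and less than $k_{j-1}$, so the last sum is less than $p^{k_{j-1}-k_j}\to0$. Hence $w(\chi_t)=\frac1p\ne0=\chi_t(0)$. This completes the proof of Lemma 7. $\square$

## From the subgroup to an arbitrary infinite Abelian group

We now prove Theorem 2. Let $A$ be an infinite Abelian group.

**Step 1: $A$ contains a subgroup $B$ as in Lemma 7.** If $A$ has an element of infinite order, take $B\cong\mathbb Z$. Otherwise $A$ is a torsion group and $A=\bigoplus_pA_p$ with $A_p$ its $p$-components. If $A_p\ne0$ for infinitely many $p$, choose an element of order $p$ in each of these components; they generate a group $\bigoplus_i\mathbb Z(p_i)$ with $p_i$ strictly increasing. Otherwise some $A_p$ is infinite. Let $A_p[p^n]=\{a\in A_p:p^na=0\}$. If $A_p[p]$ is infinite, it is an infinite-dimensional vector space over the field with $p$ elements, so it contains $\bigoplus_\omega\mathbb Z(p)$. Suppose finally that $A_p[p]$ is finite. Then all $A_p[p^n]$ are finite, by induction: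 multiplication by $p$ maps $A_p[p^{n+1}]$ to $A_p[p^n]$ with finite kernel $A_p[p]$. Make $A_p$ a tree in which the elements of order $p^n$ form level $n$ and the parent of $a\ne0$ is $pa$. This tree is infinite and its levels are finite, so by König's lemma it has an infinite branch $0=a_0,a_1,a_2,\dots$ with $pa_{n+1}=a_n$ and $a_n$ of order $p^n$. The map $1/p^n\mapsto a_n$ defines an isomorphism of $\mathbb Z(p^\infty)$ onto the subgroup that the branch generates.

**Step 2: extend the topology from $B$ to $A$ so that $B$ is closed.** Take $q$ for $B$ from Lemma 7. Let
$$X'=\{\chi\in\mathrm{Hom}(A,\mathbb T):\chi|_B\in X_q\}$$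
and let $\tau'$ be the group topology on $A$ induced by $X'$. We use that $\mathbb T$ is divisible, so that homomorphisms to $\mathbb T$ extend from subgroups of Abelian groups; in particular characters of an Abelian group separate its points, by extending from cyclic subgroups. Every $\chi\in X_q$ extends to an element of $X'$, and restrictions of elements of $X'$ are in $X_q$, so $\tau'|_B=\tau_q$. The zero character is in $X_q$, so $X'$ contains all characters of $A$ that are trivial on $B$, that is, $\mathrm{Hom}(A/B,\mathbb T)$. These separate the points of $A/B$. Hence $B$ is an intersection of kernels of $\tau'$-continuous characters, so $B$ is closed. A non-zero $a\in A$ is not killed by all of $X'$: if $a\notin B$, use a character of $A/B$; if $a\in B$, use (i) for the constant sequence $a$ and extend. So $A\to\mathbb T^{X'}$ is injective, and $\tau'$ is Hausdorff and precompact.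

**Step 3: $(A,\tau')$ has no non-trivial convergent sequences.** First we show that a null sequence falls into $B$. Let $a_n\to0$ in $(A,\tau')$ and let $\bar a_n$ be the image of $a_n$ in $D=A/B$. Then $\chi(\bar a_n)\to0$ for every $\chi\in\hat D=\mathrm{Hom}(D,\mathbb T)$. The group $\hat D$ is a closed subgroup of $\mathbb T^D$, hence compact, with a Haar probability measure. By dominated convergence,
$$\int_{\hat D}e^{2\pi i\chi(\bar a_n)}\,d\chi\to1.\tag{6}$$
On the other hand, let $d\in D$ with $d\ne0$, and choose $\psi\in\hat D$ with $\psi(d)\ne0$. By invariance of the measure under $\chi\mapsto\chi+\psi$,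
$$\int_{\hat D}e^{2\pi i\chi(d)}\,d\chi=e^{2\pi i\psi(d)}\int_{\hat D}e^{2\pi i\chi(d)}\,d\chi,$$
so the integral is $0$. Thus the integral in (6) is $0$ whenever $\bar a_n\ne0$, and $\bar a_n=0$ for all large $n$. So $a_n\in B$ for all large $n$. These terms converge to $0$ in $(B,\tau_q)$, which has no non-trivial convergent sequences by Lemma 6, so $a_n=0$ for all large $n$. If $a_n\to a$, apply this to $a_n-a$.

**Step 4: no closed embedding.** If $(A,\tau')$ were topologically isomorphic to a closed subgroup of a product of countably compact groups, then so would be its closed subgroup $(B,\tau_q)$, which contradicts Lemma 6. $\square$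

So examples exist in every infinite cardinality. Theorem 2 applies, for instance, to $\bigoplus_\kappa\mathbb Z(p)$ for any infinite cardinal $\kappa$ and prime $p$, to the torsion-free groups $\bigoplus_\kappa\mathbb Z$, and to $\mathbb Z$ and $\mathbb Z(p^\infty)$ themselves. No axioms beyond ZFC were used.
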